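\title{Segments to farthest points on convex surfaces}

\begin{abstract}
Let $x$ be a point of a closed convex surface and $y$ a point of the surface at maximal intrinsic distance from $x$. We answer in the negative the question whether every closed convex surface carries such a pair $x,y$ joined by two shortest paths whose directions at $y$ cut the circle of directions at $y$ into two arcs of length at most $\pi$. The counterexamples are explicit analytic surfaces close to the unit sphere. For every $c<6\pi/5$ the property, even with $\pi$ replaced by $c$, fails on a nonempty open set of convex surfaces. For smooth convex surfaces on which every point has a single farthest point, the property does hold with $6\pi/5$ in place of $\pi$, and there $6\pi/5$ is the best constant.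
\end{abstract}

\section{The question and the results}

Let $\mathcal S$ be the space of all closed convex surfaces in $\mathbb R^3$, that is, of boundaries of nonempty open bounded convex sets, with the Pompeiu--Hausdorff metric. Let $\rho$ be the intrinsic metric of $S\in\mathcal S$. A \emph{segment} is a shortest path on $S$. For $x\in S$ put $\rho_x(y)=\rho(x,y)$ and let $F_x$ be the set of \emph{farthest points} from $x$, the points at which $\rho_x$ attains its maximum.

For $y\in S$ let $T_y$ be the \emph{space of directions} at $y$, the unit circle of the tangent cone of $S$ at $y$. It is a closed curve of length at most $2\pi$, and the length is $2\pi$ exactly when $y$ is not a conical point. Every segment starting at $y$ has a direction in $T_y$, and two distinct directions divide $T_y$ into two arcs. The following question is posed in \cite{source}.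

\medskip
\noindent\textbf{Question.} \emph{Does every $S\in\mathcal S$ possess points $x\in S$ and $y\in F_x$ and two segments joining them, with distinct directions $\tau_1,\tau_2$ at $y$, such that both arcs into which $\tau_1,\tau_2$ divide $T_y$ have length at most $\pi$?}
\medskip

If $y$ is not conical, the two arcs have total length $2\pi$, so the condition says that $\tau_1$ and $\tau_2$ are opposite. On a smooth surface this means that the two segments together form a geodesic through $y$.

To see what is being asked, let $S$ be smooth and $y\in F_x$. The directions at $y$ of the segments to $x$ cannot all lie in an open half circle, for then one could move $y$ away from all of these segments at once and increase the distance to $x$ (Lemma~\ref{lem:critical} below). So either two of the directions are opposite, or three of them surround the origin of the tangent plane. The Question asks whether the first, degenerate, alternative must occur for some $x$. It does on every surface of revolution, in particular on the sphere: if $x$ is one pole, then the other pole $y$ is farthest, all meridians are segments, and opposite meridians halve $T_y$. On a general smooth surface one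 may let $x$ move, watch the directions at its farthest point turn, and expect that somewhere two of them become opposite. This guess is wrong, but a weaker form of it survives.

\begin{theorem}\label{thm:A}
For $\varepsilon>0$ let
\[
S_\varepsilon=\{(1+\varepsilon h(u))\,u:\ u\in S^2\},\qquad h(u)=u_3^5+u_1^3-3u_1u_2^2 .
\]
For all sufficiently small $\varepsilon>0$ we have $S_\varepsilon\in\mathcal S$, and no two points $x\neq y$ of $S_\varepsilon$, farthest or not, are joined by two segments with opposite directions at $y$. In particular the answer to the Question is negative.
\end{theorem}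

\begin{theorem}\label{thm:B}
Let $\pi\le c<6\pi/5$. For all sufficiently small $\varepsilon>0$ there is a neighborhood $\mathcal U$ of $S_\varepsilon$ in $\mathcal S$ such that for every $S\in\mathcal U$, every $x\in S$ and $y\in F_x$, and any two segments from $y$ to $x$ with distinct directions at $y$, one of the two arcs of $T_y$ is longer than $c$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $S\in\mathcal S$ be of class $C^\infty$, and suppose that $F_x$ is a single point for every $x\in S$. Then there are $x\in S$, $y\in F_x$ and two segments joining them, with distinct directions at $y$, such that both arcs at $y$ have length at most $6\pi/5$. In this class of surfaces $6\pi/5$ cannot be replaced by a smaller number.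
\end{theorem}

We do not determine the optimal constant for all of $\mathcal S$; by Theorem~\ref{thm:B} it cannot be smaller than $6\pi/5$.

Section~\ref{sec:idea} shows the idea at a single point of a simpler surface. Sections~\ref{sec:metric} and~\ref{sec:A} prove Theorem~\ref{thm:A}. Section~\ref{sec:angles} bounds the angles at farthest points of $S_\varepsilon$, and Section~\ref{sec:B} carries the bound over to all nearby convex surfaces. Section~\ref{sec:C} proves Theorem~\ref{thm:C}. The number $6\pi/5$ arises in two ways. On $S_\varepsilon$ the directions of segments at farthest points are governed by odd trigonometric polynomials of degree $5$, and this degree limits the angles between them. In Theorem~\ref{thm:C}, angles smaller still would force the directions into a pattern like that of degree $1$ or $3$; the first is impossible at a farthest point, and the second cannot persist over the whole sphere.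

\section{The idea at one point}\label{sec:idea}

Take for a moment only the cubic part of $h$,
\[
h_3(u)=u_1^3-3u_1u_2^2=\operatorname{Re}\,(u_1+iu_2)^3 ,
\]
and the surface $\{(1+\varepsilon h_3(u))u\}$, which we identify with $S^2$ by radial projection. Up to terms of order $\varepsilon^2$, the length of a curve on the surface is the integral of $1+\varepsilon h_3$ along its projection. The estimates of this section are to first order in $\varepsilon$ and only serve as motivation; the precise versions follow in Sections~\ref{sec:metric} and~\ref{sec:A}.

\medskip
\noindent\textbf{Distances from the pole.} Let $x=e_3$ and $u_\varphi=(\cos\varphi,\sin\varphi,0)$. On the meridian $\cos t\,e_3+\sin t\,u_\varphi$ we have $h_3=\sin^3t\,\cos3\varphi$, and $\int_0^\pi\sin^3t\,dt=\frac43$. So this meridian, from $e_3$ to $-e_3$, has length $\pi+\frac43\varepsilon\cos3\varphi$. It arrives at $-e_3$ with velocity $-u_\varphi$. If we move the endpoint from $-e_3$ by a vector $\varepsilon v$, $v\perp e_3$, the first variation formula changes the length by $-\varepsilon\langle v,u_\varphi\rangle$. The distance from $e_3$ to the displaced point is therefore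
\[
\pi+\varepsilon\min_\varphi\Big(\tfrac43\cos3\varphi-\langle v,u_\varphi\rangle\Big).
\]
The three vectors $u_\varphi$ with $\varphi=\frac\pi3,\pi,\frac{5\pi}3$ have sum zero, and $\cos3\varphi=-1$ for each of them. Averaging over them shows that the minimum is at most $-\frac43$ for every $v$; for $v\ne0$ one of the three has $\langle v,u_\varphi\rangle>0$, so the minimum is smaller than $-\frac43$. Thus, to first order, the farthest point is $-e_3$, at distance $\pi-\frac43\varepsilon$, and three segments lead to it, at mutual angles $\frac{2\pi}3$.

\medskip
\noindent\textbf{Opposite segments are too long.} Suppose that two segments of length $L$ from $y$ to $x=e_3$ had opposite directions at $y$. Together they form a geodesic loop close to a full great circle. Great circles are critical for length on the round sphere, so the loop has round length at least $2\pi$ up to order $\varepsilon^2$. And $h_3$ is \emph{odd}, so its integral over a great circle vanishes. Hence $2L\ge2\pi-O(\varepsilon^2)$. But no point is farther from $e_3$ than $\pi-\frac43\varepsilon$, to first order. This is a contradiction.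

\medskip
\noindent\textbf{What is needed for all $x$.} For general $x$ and an odd function $h$, the function $\frac43\cos3\varphi$ is replaced by
\begin{equation}\label{eq:f}
f(x,u)=\int_0^\pi h(\sigma_u(t))\,dt,\qquad \sigma_u(t)=\cos t\,x+\sin t\,u ,
\end{equation}
where $u$ is a unit vector orthogonal to $x$. Finding the farthest point amounts to finding the linear function $\langle v,\cdot\rangle$ closest to $f(x,\cdot)$ in the maximum norm, and the argument works at $x$ as soon as $f(x,\cdot)$ is not itself linear. So we need an odd $h$ for which $f(x,\cdot)$ is not linear for \emph{any} $x$. The next remark explains why $h$ has degree $5$ rather than $3$.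

\begin{remark}\label{rem:cubic}
If $h$ is an odd polynomial of degree at most $3$, then $f(x,\cdot)$ is linear for some $x\in S^2$. Indeed $f(x,\cdot)$ is an odd function of $u$ (Section~\ref{sec:metric}) and a trigonometric polynomial of degree at most $3$ in the angle $\theta$ of $u$ with respect to a positively oriented orthonormal basis of $x^\perp$. So it has the form $\operatorname{Re}(a e^{3i\theta})$ plus a first harmonic. Turning the basis by $\beta$ multiplies $a$ by $e^{3i\beta}$. Hence $a$ is a continuous section, over $S^2$, of the third tensor power of the complex line bundle $TS^2$ or of its dual. This bundle has Euler number $\pm3\cdot2=\pm6\neq0$, so $a$ vanishes at some $x$, and there $f(x,\cdot)$ is a first harmonic, that is, linear.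
\end{remark}

In the $h$ of Theorem~\ref{thm:A} the quintic term $u_3^5$ produces a fifth harmonic of $f(x,\cdot)$ that vanishes only at $x=\pm e_3$, and at these two points the cubic term takes over.

\section{The metric of $S_\varepsilon$ to first order}\label{sec:metric}

From now on $h(u)=u_3^5+u_1^3-3u_1u_2^2$. The letter $C$ denotes constants, possibly different at each occurrence, that do not depend on $\varepsilon$ or on the points and directions involved; the same holds for the constants implied in $O(\cdot)$. We always take $\varepsilon>0$ sufficiently small.

For small $\varepsilon$ the surface $S_\varepsilon$ is $C^2$-close to the unit sphere, so its second fundamental form is definite. By Hadamard's theorem $S_\varepsilon$ is the boundary of a convex body; thus $S_\varepsilon\in\mathcal S$.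

The map $u\mapsto(1+\varepsilon h(u))u$ has differential $w\mapsto(1+\varepsilon h)w+\varepsilon\,dh(w)\,u$, and $w\perp u$. So the metric of $S_\varepsilon$, pulled back to $S^2$, is
\[
g_\varepsilon=(1+\varepsilon h)^2g_0+\varepsilon^2\,dh\otimes dh ,
\]
with $g_0$ the round metric. Writing $|\cdot|_0$, $|\cdot|_\varepsilon$ for the norms, we have for tangent vectors $w$
\begin{equation}\label{eq:metric}
(1+\varepsilon h)|w|_0\le|w|_\varepsilon\le(1+\varepsilon h)|w|_0+C\varepsilon^2|w|_0 .
\end{equation}
We work on $S^2$ with the distances $d_0,\rho_\varepsilon$ of $g_0,g_\varepsilon$. By \eqref{eq:metric} there is a constant $C_1$ with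
\begin{equation}\label{eq:lip}
(1-C_1\varepsilon)d_0\le\rho_\varepsilon\le(1+C_1\varepsilon)d_0,\qquad\text{so}\quad \rho_\varepsilon\le\pi(1+C_1\varepsilon)<3.5 .
\end{equation}

The geodesic flow of $g_\varepsilon$ depends smoothly on $\varepsilon$, and the unit tangent bundle is compact. Hence, if $c$ is a unit-speed $g_\varepsilon$-geodesic and $c_0$ is the unit-speed great circle with $c_0(0)=c(0)$ and $c_0'(0)$ a positive multiple of $c'(0)$, then in $\mathbb R^3$
\begin{equation}\label{eq:flow}
|c(t)-c_0(t)|+|c'(t)-c_0'(t)|\le C\varepsilon\qquad(|t|\le4).
\end{equation}

\medskip
\noindent\textbf{The functions $f$ and $E$.} For $x\in S^2$ and a unit vector $u\perp x$ let $\sigma_u$ and $f(x,u)$ be as in \eqref{eq:f}. Since $\cos t\,x-\sin t\,u=-\sigma_u(\pi-t)$ and $h$ is odd,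
\[
f(x,-u)=-f(x,u).
\]
Since $h$ is a polynomial of degree $5$, $f(x,\cdot)$ is a trigonometric polynomial of degree at most $5$ on the unit circle of $x^\perp$. Let
\begin{equation}\label{eq:E}
E(x)=\min_{v\perp x}\ \max_{u}\big(\langle v,u\rangle-f(x,u)\big)=\min_{v\perp x}\|f(x,\cdot)-\langle v,\cdot\rangle\|_\infty .
\end{equation}
The two expressions agree because $\langle v,\cdot\rangle-f(x,\cdot)$ is odd, so its maximum is its maximum norm; the minimum exists because the norm is continuous in $v$ and tends to $\infty$ with $|v|$. So $E(x)$ is the distance from $f(x,\cdot)$ to the linear functions. It is continuous in $x$: if $x_n\to x$, choose rotations $R_n\to I$ with $R_nx=x_n$; then $R_n$ carries linear functions on $x^\perp$ to linear functions on $x_n^\perp$, so $|E(x_n)-E(x)|\le\sup_u|f(x_n,R_nu)-f(x,u)|\to0$.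

\begin{lemma}\label{lem:E0}
$E_0:=\min_{x\in S^2}E(x)>0$.
\end{lemma}

\begin{proof}
By compactness and continuity it suffices to show that $f(x,\cdot)$ is never of the form $\langle v,\cdot\rangle$.

Let $x=\pm e_3$ and $u=(\cos\varphi,\sin\varphi,0)$. Then $h(\sigma_u(t))=\pm\cos^5t+\sin^3t\cos3\varphi$. The first term integrates to $0$ over $[0,\pi]$, and so $f(x,u)=\frac43\cos3\varphi$, which is not a first harmonic.

Let $x\neq\pm e_3$. The projection of $e_3$ to $x^\perp$ has length $\kappa=\sqrt{1-x_3^2}>0$. Take the first vector of an orthonormal basis of $x^\perp$ in its direction; then the unit vector $u_\theta$ at angle $\theta$ has third coordinate $\kappa\cos\theta$, and $\sigma_{u_\theta}(t)$ has third coordinate $x_3\cos t+\kappa\sin t\cos\theta$. The cubic part of $h$ contributes to $f(x,u_\theta)$ only harmonics of order at most $3$. In the expansion of $(x_3\cos t+\kappa\sin t\cos\theta)^5$ only the term $\kappa^5\sin^5t\cos^5\theta$ contains $\cos5\theta$, and $\cos^5\theta=\frac1{16}\cos5\theta+\cdots$. So the coefficient of $\cos5\theta$ in $f(x,u_\theta)$ is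
\[
\frac{\kappa^5}{16}\int_0^\pi\sin^5t\,dt=\frac{\kappa^5}{16}\cdot\frac{16}{15}=\frac{\kappa^5}{15}\neq0 .\qedhere
\]
\end{proof}

\medskip
\noindent\textbf{An upper bound for distances.} For $x,y\in S^2$ let $\delta=d_0(y,-x)$ and write
\begin{equation}\label{eq:coords}
y=-\cos\delta\,x+\sin\delta\,e,\qquad e\perp x,\ |e|=1,\qquad \varepsilon v=\delta e .
\end{equation}
For $0\le\delta<\pi$ the vector $v$ is determined by $x$ and $y$, with $v=0$ if $\delta=0$; we use it only for small $\delta$. We call $v$ the \emph{displacement} of $y$ (relative to $x$): to first order, $y$ is $-x$ moved by $\varepsilon v$. Conversely, every $v\perp x$ with $\varepsilon|v|<\pi$ is the displacement of exactly one point $y$. Put $E_1=\max E$ and fix a constant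
\[
K\ge\max\big(\pi C_1+E_1+1,\ 2\max|f|\big).
\]

\begin{lemma}\label{lem:upper}
\begin{enumerate}
\item[(i)] If $\delta>K\varepsilon$, then $\rho_\varepsilon(x,y)\le\pi-(E_1+1)\varepsilon$.
\item[(ii)] If $\delta\le K\varepsilon$, then $\rho_\varepsilon(x,y)\le\pi+\varepsilon\min_u\big(f(x,u)-\langle v,u\rangle\big)+C\varepsilon^2$.
\end{enumerate}
Consequently $\rho_\varepsilon(x,y)\le\pi-E_0\varepsilon+C\varepsilon^2$ for all $x,y\in S^2$.
\end{lemma}

\begin{proof}
(i) Here $d_0(x,y)=\pi-\delta<\pi-K\varepsilon$, so \eqref{eq:lip} gives $\rho_\varepsilon(x,y)\le(1+C_1\varepsilon)(\pi-K\varepsilon)\le\pi-(K-\pi C_1)\varepsilon\le\pi-(E_1+1)\varepsilon$.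

(ii) Fix $u$. Follow $\sigma_u$ from $x$ to $\sigma_u(\frac\pi2)=u$, and then the shortest great-circle arc from $u$ to $y$. Since $\langle u,y\rangle=\sin\delta\,\langle e,u\rangle$, that arc has $g_0$-length
\[
\arccos\big(\sin\delta\,\langle e,u\rangle\big)=\tfrac\pi2-\varepsilon\langle v,u\rangle+O(\varepsilon^2).
\]
Its endpoint $y$ is $O(\varepsilon)$-close to $-x=\sigma_u(\pi)$, which lies at distance $\frac\pi2$ from $u$. Shortest great-circle arcs depend smoothly on their endpoints away from antipodal pairs, so the arc, parametrized with constant speed on $[\frac\pi2,\pi]$, is $O(\varepsilon)$-close to $\sigma_u$. Hence the $g_0$-length of the whole path is $\pi-\varepsilon\langle v,u\rangle+O(\varepsilon^2)$ and the integral of $h$ along it is $f(x,u)+O(\varepsilon)$. By \eqref{eq:metric} the $g_\varepsilon$-length is at most $\pi-\varepsilon\langle v,u\rangle+\varepsilon f(x,u)+C\varepsilon^2$. Minimize over $u$.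

For the last claim, in case (ii) the minimum is at most $-E(x)\le-E_0$ by \eqref{eq:E}; in case (i) use $E_0\le E_1$.
\end{proof}

\section{No opposite segments on $S_\varepsilon$}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We know that $S_\varepsilon\in\mathcal S$. Suppose that two segments of length $L=\rho_\varepsilon(x,y)>0$ join $y$ to $x$ and have opposite directions at $y$. Together they form a unit-speed $g_\varepsilon$-geodesic $c:[-L,L]\to S^2$ with $c(0)=y$ and $c(L)=c(-L)=x$. Let $c_0(t)=\cos t\,p+\sin t\,q$ be the great circle attached to $c$ in \eqref{eq:flow}; that estimate applies on all of $[-L,L]$, since $L<3.5$.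

\emph{$L$ is close to $\pi$.} For $|t|\le1$ we have $\langle c'(t),q\rangle\ge\cos t-C\varepsilon>0$. If $L\le1$, integration would give $\langle c(L)-c(-L),q\rangle>0$, which is absurd. So $1<L<3.5$. By \eqref{eq:flow},
\[
2|\sin L|=|c_0(L)-c_0(-L)|\le|c_0(L)-c(L)|+|c(-L)-c_0(-L)|\le C\varepsilon .
\]
The only zero of the sine in $[1,3.5]$ is $\pi$, and it is simple; hence $|L-\pi|\le C\varepsilon$.

\emph{The loop is not shorter than $2\pi-O(\varepsilon^2)$.} Use longitude $\varphi$ and latitude $w$ with respect to the great circle $c_0$. By \eqref{eq:flow}, $|w|\le C\varepsilon$ along $c$, and the lifted longitude with $\varphi(0)=0$ satisfies $|\varphi(t)-t|\le C\varepsilon$. Since $c(L)=c(-L)$, the difference $\varphi(L)-\varphi(-L)$ is a multiple of $2\pi$; it is within $C\varepsilon$ of $2L$, hence of $2\pi$, and so it equals $2\pi$. Therefore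
\[
\int_{-L}^L|c'|_0\,dt\ \ge\ \int_{-L}^L\cos w\,|\varphi'|\,dt\ \ge\ (1-C\varepsilon^2)\,2\pi\ \ge\ 2\pi-C\varepsilon^2 .
\]
By \eqref{eq:flow}, $c=c_0+O(\varepsilon)$ and $|c'|_0=1+O(\varepsilon)$; together with $L=\pi+O(\varepsilon)$ and the oddness of $h$ this gives
\[
\int_{-L}^Lh(c)|c'|_0\,dt=\int_{-\pi}^{\pi}h(c_0)\,dt+O(\varepsilon)=O(\varepsilon).
\]
Now the lower bound in \eqref{eq:metric} yields
\[
2L\ \ge\ \int_{-L}^L(1+\varepsilon h(c))|c'|_0\,dt\ \ge\ 2\pi-C\varepsilon^2 .
\]

So $L\ge\pi-C\varepsilon^2$, whereas Lemma~\ref{lem:upper} says $L\le\pi-E_0\varepsilon+C\varepsilon^2$. Since $E_0>0$, this is a contradiction for small $\varepsilon$. As $S_\varepsilon$ is smooth, all its circles $T_y$ have length $2\pi$, so ``both arcs at most $\pi$'' means ``opposite directions'', and the answer to the Question is negative.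
\end{proof}

The oddness of $h$ enters twice: it cancels the first-order term in the length of the loop, and it makes $f(x,\cdot)$ odd, so that the quantity in Lemma~\ref{lem:upper} is a norm. The positivity of $E_0$ is what separates the two orders of magnitude; for $h=0$ we have $E_0=0$, and on the round sphere the conclusion is false.

\section{Angles at farthest points of $S_\varepsilon$}\label{sec:angles}

Theorem~\ref{thm:A} excludes the angle $\pi$ for all pairs $x,y$. For farthest points we can say how far from $\pi$ the angle must stay.

\begin{proposition}\label{prop:angles}
Let $\eta>0$. For all sufficiently small $\varepsilon>0$: if $x\in S_\varepsilon$ and $y\in F_x$, then any two segments from $y$ to $x$ make at $y$ an angle less than $\frac{4\pi}5+\eta$; that is, if their directions are distinct, the larger arc is longer than $\frac{6\pi}5-\eta$.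
\end{proposition}

As in Section~\ref{sec:idea}, the displacement of a farthest point should be, to first order, a vector $v$ whose linear function $\langle v,\cdot\rangle$ best approximates $f(x,\cdot)$, and the directions of the segments should be the points where $f(x,\cdot)-\langle v,\cdot\rangle$ attains its minimum. To prove this we need a lower bound for distances matching Lemma~\ref{lem:upper}(ii).

\begin{lemma}\label{lem:lower}
Let $\delta\le K\varepsilon$, and let $c:[0,L]\to S^2$ be a unit-speed $g_\varepsilon$-segment from $x$ to $y$. Let $u$ be the $g_0$-unit vector in the direction of $c'(0)$. Then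
\begin{equation}\label{eq:lower}
L\ge\pi+\varepsilon\big(f(x,u)-\langle v,u\rangle\big)-C\varepsilon^2 .
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:lip}, $(1-C_1\varepsilon)(\pi-K\varepsilon)\le L\le(1+C_1\varepsilon)\pi$, so $L=\pi+O(\varepsilon)$. The great circle attached to $c$ is $\sigma_u$, and by \eqref{eq:flow} the integral of $h$ along $c$ with respect to $g_0$-length is $f(x,u)+O(\varepsilon)$. Put $m=c(\frac\pi2)=u+O(\varepsilon)$; then $\langle x,m\rangle=O(\varepsilon)$. Since $\arccos s=\frac\pi2-s+O(s^3)$, the $g_0$-length of $c$ is at least
\begin{align*}
d_0(x,m)+d_0(m,y)&=\arccos\langle x,m\rangle+\arccos\big(-\cos\delta\,\langle x,m\rangle+\sin\delta\,\langle e,m\rangle\big)\\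
&=\pi-(1-\cos\delta)\langle x,m\rangle-\sin\delta\,\langle e,m\rangle+O(\varepsilon^3)\\
&=\pi-\varepsilon\langle v,u\rangle+O(\varepsilon^2).
\end{align*}
In the last step we used $1-\cos\delta=O(\varepsilon^2)$, $\sin\delta\,e=\varepsilon v+O(\varepsilon^3)$ and $m=u+O(\varepsilon)$. Now \eqref{eq:lower} follows from the lower bound in \eqref{eq:metric}.
\end{proof}

\begin{lemma}\label{lem:extremal}
Let $y\in F_x$. Then $\delta\le K\varepsilon$. Moreover, if $v$ is the displacement of $y$ and $u$ the initial direction at $x$ of a segment from $x$ to $y$, then
\begin{equation}\label{eq:extremal}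
\max_{u'}\big(\langle v,u'\rangle-f(x,u')\big)\le E(x)+C\varepsilon,\qquad f(x,u)-\langle v,u\rangle\le-E(x)+C\varepsilon .
\end{equation}
\end{lemma}

\begin{proof}
Let $v^*$ be optimal in \eqref{eq:E}. Taking $v=0$ there gives $E(x)\le\|f(x,\cdot)\|_\infty$, so $|v^*|\le\|f(x,\cdot)\|_\infty+E(x)\le2\max|f|\le K$. Let $y^*$ be the point with displacement $v^*$; it satisfies $d_0(y^*,-x)\le K\varepsilon$. Lemma~\ref{lem:lower}, applied to any segment from $x$ to $y^*$, gives
\[
\rho_\varepsilon(x,y)\ge\rho_\varepsilon(x,y^*)\ge\pi+\varepsilon\min_{u'}\big(f(x,u')-\langle v^*,u'\rangle\big)-C\varepsilon^2=\pi-\varepsilon E(x)-C\varepsilon^2 .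
\]
Since $E(x)\le E_1$, Lemma~\ref{lem:upper}(i) now shows $\delta\le K\varepsilon$. Comparing the last display with the upper bound $\rho_\varepsilon(x,y)\le\pi-\varepsilon\max_{u'}(\langle v,u'\rangle-f(x,u'))+C\varepsilon^2$ of Lemma~\ref{lem:upper}(ii) gives the first inequality in \eqref{eq:extremal}. That upper bound also implies $\rho_\varepsilon(x,y)\le\pi-\varepsilon E(x)+C\varepsilon^2$, and comparison with \eqref{eq:lower} gives the second.
\end{proof}

It remains to see how the degree of $f(x,\cdot)$ limits the angles. We use the Bernstein--Szeg\H{o} inequality: a real trigonometric polynomial $P$ of degree at most $n$ satisfies $P'^2+n^2P^2\le n^2\|P\|_\infty^2$.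

\begin{lemma}\label{lem:gap}
Let $P\ne0$ be a real trigonometric polynomial of degree at most $n$, $n\ge1$. Then a point where $P=\|P\|_\infty$ and a point where $P=-\|P\|_\infty$ are at distance at least $\pi/n$ on the circle.
\end{lemma}

\begin{proof}
Follow a shortest arc from the first point to the second. Let $b$ be the first point on it with $P(b)=-\|P\|_\infty$, and $a$ the last point before $b$ with $P(a)=\|P\|_\infty$. Then $|P|<\|P\|_\infty$ strictly between $a$ and $b$, and there the inequality says $|(\arccos(P/\|P\|_\infty))'|\le n$. This arccosine goes from $0$ to $\pi$ between $a$ and $b$, so their distance along the arc is at least $\pi/n$.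
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:angles}]
Suppose the proposition fails for some $\eta$. Then there are $\varepsilon_n\to0$, points $x_n$ and $y_n\in F_{x_n}$ of $S_{\varepsilon_n}$ (regarded as points of $S^2$), and pairs of segments from $x_n$ to $y_n$ making an angle at least $\frac{4\pi}5+\eta$ at $y_n$. Let $u_n,u_n'$ be their initial directions at $x_n$, and $v_n$ the displacement of $y_n$; by Lemma~\ref{lem:extremal}, $|v_n|\le K$. Passing to a subsequence, let $x_n\to x$, $u_n\to u$, $u'_n\to u'$, $v_n\to v$.

The lengths of the segments tend to $\pi$, and $\sigma_u'(\pi)=-u$. By \eqref{eq:flow} the directions at $y_n$ pointing back along the segments to $x_n$ therefore converge to $u$ and $u'$. Since $g_{\varepsilon_n}\to g_0$, we get $\angle(u,u')\ge\frac{4\pi}5+\eta$.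

Let $P=f(x,\cdot)-\langle v,\cdot\rangle$, an odd trigonometric polynomial of degree at most $5$. In the limit, the first part of \eqref{eq:extremal} gives $\|P\|_\infty=\max(-P)\le E(x)$, so $\|P\|_\infty=E(x)>0$ by the definition of $E$ and Lemma~\ref{lem:E0}. The second part, applied to both segments, gives $P(u)=P(u')=-E(x)$. Since $P$ is odd, $P(-u')=E(x)$. By Lemma~\ref{lem:gap}, $\angle(u,-u')\ge\frac\pi5$, that is, $\angle(u,u')\le\frac{4\pi}5$. This is a contradiction.
\end{proof}

\section{Nearby convex surfaces}\label{sec:B}

Surfaces near $S_\varepsilon$ in the Pompeiu--Hausdorff metric need not be smooth, and conical points could absorb part of $T_y$. What saves the estimate is that angles between segments are lower semicontinuous under convergence of surfaces. We recall the facts needed from the intrinsic geometry of convex surfaces \cite{Alexandrov}. The \emph{comparison angle} $\tilde\angle(a,b)$ at $y$ is the angle at the vertex corresponding to $y$ in the Euclidean triangle with side lengths $\rho(y,a),\rho(y,b),\rho(a,b)$.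
\begin{enumerate}
\item[(a)] If $S_n\to S$ in $\mathcal S$ and $S_n\ni p_n\to p\in S$, $S_n\ni q_n\to q\in S$, then $\rho_{S_n}(p_n,q_n)\to\rho_S(p,q)$, and a subsequence of any sequence of segments $p_nq_n$ converges to a segment $pq$.
\item[(b)] For points $a,b$ on two segments from $y$, the comparison angle at $y$ is nonincreasing in the distances of $a$ and $b$ from $y$. It is at most the angle of the segments, and tends to it as $a,b\to y$.
\item[(c)] The angle of two segments at $y$ is the length of the shorter arc of $T_y$ between their directions.
\end{enumerate}

\begin{lemma}\label{lem:semicont}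
Let $S_n\to S$ in $\mathcal S$, and let nontrivial segments $\gamma_n,\gamma_n'$ on $S_n$ issuing from $y_n$ converge to nontrivial segments $\gamma,\gamma'$ on $S$ issuing from $y$. Then $\liminf\angle(\gamma_n,\gamma'_n)\ge\angle(\gamma,\gamma')$.
\end{lemma}

\begin{proof}
Let $\eta>0$. By (b) there are $a\in\gamma$, $b\in\gamma'$, different from $y$, with $\tilde\angle(a,b)\ge\angle(\gamma,\gamma')-\eta$. Choose $\gamma_n\ni a_n\to a$ and $\gamma_n'\ni b_n\to b$. By (b), $\angle(\gamma_n,\gamma'_n)\ge\tilde\angle(a_n,b_n)$ for large $n$, and by (a), $\tilde\angle(a_n,b_n)\to\tilde\angle(a,b)$.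
\end{proof}

In Theorem~\ref{thm:B}, however, an arc is to be bounded from \emph{below} by more than $\pi$, and the length of such a long arc is not an angle. We cut the long arc in two by a third segment.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Fix $c\in[\pi,\frac{6\pi}5)$ and let $\varepsilon$ be so small that Proposition~\ref{prop:angles} holds with $\eta=\frac{6\pi}5-c$. Write $S=S_\varepsilon$ and suppose that no neighborhood of $S$ has the stated property. Then there are $S_n\to S$ in $\mathcal S$, $x_n\in S_n$, $y_n\in F_{x_n}$, and segments $\gamma_n,\gamma_n'$ from $y_n$ to $x_n$ whose directions $\tau_n\ne\tau'_n$ divide $T_{y_n}$ into two arcs of length at most $c$. After passing to a subsequence, $x_n\to x$, $y_n\to y$, and by (a) $\gamma_n\to\gamma$, $\gamma'_n\to\gamma'$, where $\gamma,\gamma'$ are segments on $S$ from $y$ to $x$. Moreover $y\in F_x$: for $z\in S$ choose $S_n\ni z_n\to z$ and pass to the limit in $\rho_{S_n}(x_n,z_n)\le\rho_{S_n}(x_n,y_n)$. In particular $y\ne x$.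

Let $\alpha=\angle(\gamma,\gamma')\in[0,\pi]$. Let $\nu\in T_y$ be opposite to the midpoint of a shortest arc between the directions of $\gamma$ and $\gamma'$. As $T_y$ has length $2\pi$, $\nu$ makes the angle $\pi-\frac\alpha2$ with both. Let $z=\exp_y(s\nu)$ with $s>0$ so small that there is only one segment $yz$ from $y$ to $z$. Choose $S_n\ni z_n\to z$ and segments $y_nz_n$ on $S_n$; by (a) and uniqueness they converge to $yz$.

The direction of $y_nz_n$ lies on one of the two closed arcs of $T_{y_n}$ determined by $\tau_n,\tau_n'$ and divides it into two parts, one of which may be a point. By (c) each part is at least as long as the angle between $y_nz_n$ and the corresponding segment $\gamma_n$ or $\gamma'_n$. So by Lemma~\ref{lem:semicont} the length of that arc is at least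
\[
\angle(\gamma_n,y_nz_n)+\angle(y_nz_n,\gamma_n')\ \ge\ 2\Big(\pi-\frac\alpha2\Big)-o(1)=2\pi-\alpha-o(1).
\]
Hence $2\pi-\alpha\le c<\frac{6\pi}5$. In particular $\alpha>0$, so $\gamma$ and $\gamma'$ are segments on $S_\varepsilon$ from $y\in F_x$ to $x$ with distinct directions, and their larger arc is $2\pi-\alpha\le c=\frac{6\pi}5-\eta$. This contradicts Proposition~\ref{prop:angles}.
\end{proof}

\section{Smooth surfaces with unique farthest points}\label{sec:C}

In this section $S\in\mathcal S$ is of class $C^\infty$. To use Proposition~\ref{prop:angles} for the sharpness claim of Theorem~\ref{thm:C} we must show that on $S_\varepsilon$ each $F_x$ is a single point. We deduce this from the absence of opposite segments, by counting critical points of $\rho_x$. The existence claim is then proved in Section~\ref{subsec:existence}.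

\subsection{Critical points of the distance function}

For $w\ne x$ let $A_w=A_w(x)$ be the set of unit vectors at $w$ that are directions of segments from $w$ to $x$. It is compact and nonempty. Limits of segments are segments, so $A_w(x)$ is upper semicontinuous in $(x,w)$: if $(x_n,w_n)\to(x,w)$ with $w\ne x$ and $A_{w_n}(x_n)\ni\tau_n\to\tau$, then $\tau\in A_w(x)$. By compactness, $A_{w'}(x')$ then lies in any prescribed neighborhood of $A_w(x)$ once $(x',w')$ is close to $(x,w)$.

The basic estimate is one-sided. If $\rho_x(w)\ge r_0>0$, $\tau\in A_w$, and $v$ is a unit vector at $w$, then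
\begin{equation}\label{eq:onesided}
\rho_x(\exp_w(sv))\le\rho_x(w)-s\langle v,\tau\rangle+Cs^2\qquad(0\le s\le s_0),
\end{equation}
with $C$ and $s_0$ depending only on $S$ and $r_0$. To see this, let $r_1$ be half the minimum of $r_0$ and the injectivity radius of $S$, and let $p$ be the point at distance $r_1$ from $w$ on the segment with direction $\tau$. Then $\rho_x(\exp_w(sv))\le\rho_x(w)-r_1+\rho_p(\exp_w(sv))$. For $s\le r_1/2$ the point $\exp_w(sv)$ is at distance between $\frac12r_1$ and $\frac32r_1$ from $p$, where $\rho_p$ is smooth, with second derivatives along unit-speed geodesics bounded uniformly by compactness. Since $\rho_p(w)=r_1$ and $\nabla\rho_p(w)=-\tau$, Taylor's formula gives \eqref{eq:onesided}. Below we use it at points near a fixed point $z\ne x$; there $r_0=\frac12\rho_x(z)$ is allowed, so that $C$ and $s_0$ are fixed.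

Call $w\ne x$ a \emph{critical point} of $\rho_x$ if $0\in\operatorname{conv}A_w$. By separation of convex sets this means that for every $v$ there is $\tau\in A_w$ with $\langle v,\tau\rangle\ge0$; equivalently, $A_w$ is contained in no open half circle.

\begin{lemma}\label{lem:critical}
Every $y\in F_x$ is a critical point of $\rho_x$.
\end{lemma}

\begin{proof}
Note that $y\ne x$. Suppose that $y$ is not critical. By compactness there are a unit vector $v$ at $y$ and $a>0$ with $\langle v,\tau\rangle\le-2a$ for all $\tau\in A_y$. Let $\sigma(s)=\exp_y(sv)$ and $\tau_s\in A_{\sigma(s)}$. By upper semicontinuity $\langle\sigma'(s),\tau_s\rangle\le-a$ for small $s$. We apply \eqref{eq:onesided} at $\sigma(s)$, going back to $y$, that is, in the direction $-\sigma'(s)$: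
\[
\rho_x(y)\le\rho_x(\sigma(s))+s\langle\sigma'(s),\tau_s\rangle+Cs^2\le\rho_x(\sigma(s))-as+Cs^2 .
\]
For small $s>0$ this gives $\rho_x(\sigma(s))>\rho_x(y)$, so $y\notin F_x$.
\end{proof}

\begin{lemma}\label{lem:unique}
If no point of $S\setminus\{x\}$ is joined to $x$ by two segments with opposite directions at that point, then $\rho_x$ has exactly one critical point. In particular $F_x$ is a single point.
\end{lemma}

\begin{proof}
\emph{Critical points are isolated.} Let $z$ be critical. Then $\max_{\tau\in A_z}\langle v,\tau\rangle\ge0$ for every unit vector $v$. If equality held for some $v$, write $0$ as a convex combination of elements of $A_z$. All elements occurring with positive weight would satisfy $\langle v,\tau\rangle=0$, so they would be among the two unit vectors orthogonal to $v$, and both would have to occur. Then $A_z$ would contain two opposite vectors, which is excluded. So, by compactness, there is $a>0$ with $\max_{\tau\in A_z}\langle v,\tau\rangle\ge a$ for all unit $v$.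

Let $w=\exp_z(rv)$ with $r>0$ small, let $\tau_w\in A_w$, and let $\partial_r$ be the radial unit field about $z$. The estimate \eqref{eq:onesided} at $z$ gives $\rho_x(w)\le\rho_x(z)-ar+Cr^2$. At $w$, in the direction $-\partial_r$, it gives $\rho_x(z)\le\rho_x(w)+r\langle\partial_r,\tau_w\rangle+Cr^2$. Adding,
\begin{equation}\label{eq:radial}
\langle\partial_r,\tau_w\rangle\ge a-2Cr>0\qquad\text{for small }r .
\end{equation}
So $A_w$ lies in an open half circle and $w$ is not critical.

\emph{Counting.} By upper semicontinuity the critical set is closed in $S\setminus\{x\}$. Near $x$ each $A_w$ is a single vector, so there are no critical points near $x$. Hence the critical set is compact, and, its points being isolated, it is finite. Let $N$ be the number of critical points.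

On the complement of $x$ and the critical points there is a continuous vector field $X$ with
\[
\langle X(w),\tau\rangle<0\qquad\text{for all }\tau\in A_w .
\]
Indeed, at a noncritical point there is a vector with this property, and by upper semicontinuity any continuous extension of it has the property nearby; these local fields are combined by a partition of unity, since the condition on $X(w)$ is convex. In particular $X\ne0$.

Near $x$ the set $A_w$ consists of the inward radial unit vector, so $X$ has positive product with the outward radial field about $x$ and is linearly homotopic to it without zeros. The index of $X$ at $x$ is $+1$. Near a critical point $z$ the inward field $-\partial_r$ satisfies the same convex condition as $X$, by \eqref{eq:radial}, so the two are linearly homotopic without zeros. The inward radial field in dimension $2$ has index $+1$. The Poincar\'e--Hopf theorem on the sphere $S$ gives $1+N=2$, so $N=1$. Since $F_x$ is nonempty and consists of critical points, it is a single point.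
\end{proof}

\subsection{Sharpness}

By Theorem~\ref{thm:A} and Lemma~\ref{lem:unique}, for all small $\varepsilon$ every $F_x$ on $S_\varepsilon$ is a single point. Here it matters that Theorem~\ref{thm:A} covers all pairs $x\neq y$ and not only farthest points. So $S_\varepsilon$ belongs to the class of Theorem~\ref{thm:C}. Given $c<\frac{6\pi}5$, Proposition~\ref{prop:angles} with $\eta=\frac{6\pi}5-c$ shows that for small $\varepsilon$ the larger arc is always longer than $c$. This proves the last sentence of Theorem~\ref{thm:C}.

\subsection{Existence}\label{subsec:existence}

Let $F_x=\{F(x)\}$ for every $x\in S$. The map $F:S\to S$ has closed graph and compact target, so it is continuous; clearly $F(x)\ne x$. Write $A_x\subset T_{F(x)}S$ for the set of directions at $F(x)$ of segments to $x$. It is upper semicontinuous in $x$, and $0\in\operatorname{conv}A_x$ by Lemma~\ref{lem:critical}.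

Two distinct directions at angle $\beta$ have larger arc $2\pi-\beta$, so the claim of Theorem~\ref{thm:C} is that some $A_x$ contains two directions at angle at least $\frac{4\pi}5$. Suppose it fails. Then for every $x$
\begin{equation}\label{eq:fail}
\angle(\tau,-\tau')>\frac\pi5\qquad\text{for all }\tau,\tau'\in A_x ;
\end{equation}
for $\tau=\tau'$ this is trivial. Every direction in $A_x$ is thus far from every direction in $-A_x$. The plan is to count how often these two sets alternate around the circle. Alternating too often is impossible by \eqref{eq:fail}, too rarely by $0\in\operatorname{conv}A_x$. Exactly one pattern remains, with three clusters, and it is excluded globally by topology.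

\medskip
\noindent\textbf{Step 1: three clusters.} Fix $x$. By \eqref{eq:fail}, $A_x$ and $-A_x$ are disjoint compact subsets of a circle of length $2\pi$. Call a component of the complement of $A_x\cup(-A_x)$ a \emph{switch} if one of its endpoints is in $A_x$ and the other in $-A_x$. By \eqref{eq:fail} switches are longer than $\frac\pi5$; in particular they are finite in number. The antipodal map permutes them and fixes none, since a proper open arc is not invariant under rotation by $\pi$. So their number is even, say $2k$.

Between a point of $A_x$ and a point of $-A_x$, on any arc joining them, there is a switch: going along the arc, take the first point of $-A_x$ and then the last point of $A_x$ before it. So when the switches are removed from the circle, each remaining closed arc (possibly a single point) meets only one of $A_x$, $-A_x$, and the type changes at each switch. Go from some $\tau\in A_x$ to $-\tau\in-A_x$ along a half circle. No switch contains $\pm\tau$, so each switch lies in one of the two half circles with endpoints $\pm\tau$. The antipodal map exchanges these, so each contains $k$ switches, and since the type at the two ends is different, $k$ is odd. From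 $2k\cdot\frac\pi5<2\pi$ we get $k<5$. Hence $k\in\{1,3\}$.

If $k=1$, removing the two switches leaves a closed arc $[a,b]\supset A_x$ with endpoints in $A_x$ and the arc $[-a,-b]\supset-A_x$. They are disjoint and of equal length, which is therefore less than $\pi$. Then $0\notin\operatorname{conv}A_x$, a contradiction.

So $k=3$. Removing the six switches leaves six closed arcs, alternately with endpoints in $A_x$ and in $-A_x$. The antipodal map preserves their cyclic order and exchanges the two types, so it shifts them by an odd number $j$ of places with $2j\equiv0$ modulo $6$, that is, by three places. Naming the arcs of the first type $I_1,I_2,I_3$ in order, we find the cyclic order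
\[
I_1,\ -I_3,\ I_2,\ -I_1,\ I_3,\ -I_2
\]
of Figure~\ref{fig:arcs}. As $I_j$ and $-I_j$ are disjoint and of equal length, each $I_j$ is shorter than $\pi$. We call the three sets $A_x\cap I_j$ the \emph{clusters} of $A_x$. Intrinsically: two points of $A_x$ belong to the same cluster exactly when one of the two arcs between them contains no point of $-A_x$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw (0,0) circle (1);
\draw[line width=3pt] (80:1) arc (80:100:1);
\draw[line width=3pt] (200:1) arc (200:220:1);
\draw[line width=3pt] (320:1) arc (320:340:1);
\draw[line width=3pt,gray!60] (140:1) arc (140:160:1);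
\draw[line width=3pt,gray!60] (260:1) arc (260:280:1);
\draw[line width=3pt,gray!60] (20:1) arc (20:40:1);
\node at (90:1.32) {$I_1$};
\node at (150:1.4) {$-I_3$};
\node at (210:1.32) {$I_2$};
\node at (270:1.32) {$-I_1$};
\node at (330:1.32) {$I_3$};
\node at (30:1.4) {$-I_2$};
\end{tikzpicture}
\caption{The circle of directions at $F(x)$. The directions of segments to $x$ lie in the black arcs $I_1,I_2,I_3$, their antipodes in the gray arcs. The six thin arcs are the switches, each longer than $\pi/5$.}
\label{fig:arcs}
\end{figure}

\medskip
\noindent\textbf{Step 2: a cluster can be chosen continuously.} Fix $x_0\in S$ and trivialize the plane bundle $F^*TS$ isometrically near $x_0$, so that all $A_x$ lie on one circle. Choose open arcs $U_j\supset I_j(x_0)$ of length less than $\pi$ such that the closures of the six arcs $\pm U_j$ are disjoint; they have the same cyclic order as above. By upper semicontinuity $A_x\subset U_1\cup U_2\cup U_3$ for $x$ near $x_0$.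

\emph{Each $A_x\cap U_j$ is nonempty.} Suppose $A_x\subset U_1\cup U_2$. Let $a$ be the first endpoint of $U_1$ and $b$ the last endpoint of $U_2$ in the cyclic order $U_1,-U_3,U_2,-U_1,U_3,-U_2$. The point $-a\in\overline{-U_1}$ comes after $b$, so the arc from $a$ to $b$ is shorter than $\pi$. It contains $A_x$, and thus $0\notin\operatorname{conv}A_x$, a contradiction. The order is invariant under the cyclic renaming $1\to2\to3\to1$, so the cases $A_x\subset U_2\cup U_3$ and $A_x\subset U_3\cup U_1$ are the same.

\emph{The clusters of $A_x$ are the sets $A_x\cap U_j$.} Since $-A_x\subset\bigcup(-U_j)$, no $U_j$ contains points of $-A_x$, so points of $A_x$ in the same $U_j$ lie in the same cluster. By the preceding paragraph every $-U_j$ contains points of $-A_x$. In the cyclic order any two of the $U_j$ are separated, on both sides, by some $-U_i$. So points of $A_x$ in different $U_j$ lie in different clusters.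

So the three clusters are labeled by $j$ near $x_0$. \emph{Two such labelings are compatible.} Let $U_j$ and $U_j'$ be arcs as above for two base points, and let $x_1$ lie in both neighborhoods. For a permutation $\pi$ we have $A_{x_1}\cap U_j=A_{x_1}\cap U'_{\pi(j)}$, where both families are viewed as arcs at $F(x_1)$ by means of their trivializations. So $A_{x_1}$ lies in the union of the open sets $U_j\cap U'_{\pi(j)}$, and by upper semicontinuity the same holds for $A_x$ with $x$ near $x_1$; hence $A_x\cap U_j=A_x\cap U'_{\pi(j)}$ with the same $\pi$.

Consequently the pairs ($x$, cluster of $A_x$) form a three-sheeted covering of $S$. As $S$ is simply connected, the covering is trivial. So for all $x\in S$ we can choose a cluster $C(x)\subset A_x$ such that, near each point, in a local trivialization, $C(x)=A_x\cap U$ with a fixed arc $U$ of length less than $\pi$.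

\medskip
\noindent\textbf{Step 3: the contradiction.} Near each point of $S$ there is a continuous $s(x)\in T_{F(x)}S$ with $\langle s(x),\tau\rangle>0$ for all $\tau\in C(x)$: take, in the trivialization, the midpoint direction of $U$, which makes an angle less than $\frac\pi2$ with every direction in $U$. The condition is convex in $s(x)$, so a partition of unity gives such an $s$ on all of $S$. As $C(x)\neq\emptyset$, $s$ vanishes nowhere. So $F^*TS$ has a nowhere vanishing section, and its Euler number
\[
\deg(F)\,\chi(S)=2\deg F
\]
is $0$. On the other hand, identify $S$ with $S^2$ by a homeomorphism. Then $F$ is a self-map of $S^2$ without fixed points, so the straight segment from $F(x)$ to $-x$ never passes through the origin, $F$ is homotopic to the antipodal map, and $\deg F=-1$. This contradiction proves Theorem~\ref{thm:C}. \hfill$\square$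

\medskip
The single-valuedness of $x\mapsto F_x$ is used to make $F$ continuous, so that the bundle $F^*TS$ and its degree make sense. The value $\frac{4\pi}5$ matters only for $k<5$ in Step 1. This corresponds to Remark~\ref{rem:cubic}: the pattern $k=3$ is that of a third harmonic, which cannot persist over the whole sphere, and $k=5$ is the pattern of $\cos5\theta$, for which Lemma~\ref{lem:gap} with $n=5$ is sharp.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Extreme points of the distance function on convex surfaces},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1998-350-04/\allowbreak S0002-9947-98-02106-0/\allowbreak S0002-9947-98-02106-0.pdf}.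

\bibitem{Alexandrov}
A. D. Alexandrov, \emph{Intrinsic Geometry of Convex Surfaces}.

\end{thebibliography}
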